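\title{Rings with involution whose symmetric elements are nilpotent}

\begin{abstract}
We show that a ring with involution in which every symmetric element is nilpotent need not be nil. Over every countable infinite field $F$ we construct an algebra with $F$-linear involution, generated by an element $x$ and its adjoint $x^*$, in which all symmetric elements are nilpotent and $x$ is not. The algebra is the quotient of the free algebra by the largest ideal orthogonal to a sequence of test elements, and the key step is a degree count for determinants in a self-dual matrix representation attached to each symmetric polynomial. Over an uncountable field no such algebra exists, so that among algebras with linear involution over a field $F$ there is a counterexample exactly when $F$ is countable.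
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings and algebras in this paper are associative and are not assumed to have an identity; ideals are two-sided. An \emph{involution} of a ring $R$ is an antiautomorphism $*$ of period $2$: it satisfies $(a+c)^*=a^*+c^*$, $(ac)^*=c^*a^*$ and $a^{**}=a$ for all $a,c\in R$. The elements of $S=\{a\in R : a^*=a\}$ are called \emph{symmetric}. A ring is \emph{nil} if each of its elements is nilpotent. We answer the following question, posed in~\cite{traces}.

\medskip
\noindent\textbf{Question.} \emph{If every symmetric element of a ring $R$ with involution is nilpotent, must $R$ be nil?}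
\medskip

An identity element is always symmetric, so the hypothesis excludes nonzero rings with identity. Every $x\in R$ produces the symmetric elements $x+x^*$, $xx^*$ and $x^*x$, and it satisfies a quadratic relation over them,
\[
x^2=(x+x^*)\,x-x^*x .
\]
The first test cases suggest the answer yes. If $R$ is commutative, the right side is a sum of two nilpotent elements, so $x^2$ is nilpotent. If $R=B\times B^{\mathrm{op}}$ with the exchange involution $(a,c)^*=(c,a)$, the symmetric elements are the pairs $(a,a)$; they are all nilpotent exactly when $B$ is nil, and then $R$ is nil. If $R$ is an algebra of finite dimension $m$ over an infinite field, with linear involution, then $s^{m+1}=0$ for every nilpotent $s$, and Theorem~\ref{thm:fields}(b) below shows that $R$ is nil. Nevertheless the answer is no.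

\begin{theorem}\label{thm:main}
Let $F$ be a countable infinite field of any characteristic, for example $F=\mathbb Q$. There is an $F$-algebra $R$ (without identity) with an $F$-linear involution $*$, generated as an algebra by one element $x$ and $x^*$, such that every symmetric element of $R$ is nilpotent but $x$ is not nilpotent.
\end{theorem}

The countability of $F$ is not an artifact of the construction.

\begin{theorem}\label{thm:fields}
\emph{(a)} For a field $F$ the following are equivalent:
\begin{itemize}
\item[(i)] every $F$-algebra with $F$-linear involution whose symmetric elements are all nilpotent is nil;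
\item[(ii)] $F$ is uncountable.
\end{itemize}
\emph{(b)} If $R$ is an $F$-algebra with $F$-linear involution, $s^n=0$ for all $s\in S$, and $|F|\ge n+2$, then $x^{2n}=0$ for all $x\in R$.
\end{theorem}

We begin with Theorem~\ref{thm:fields} (Section~\ref{sec:fields}), because its proof is short and shows what a counterexample has to look like. The rest of the paper proves Theorem~\ref{thm:main}. The algebra $R$ is a quotient of the free algebra on $x$ and $y=x^*$ by an ideal that contains a power of every symmetric element and no power of $x$. We describe this ideal dually, as the largest ideal orthogonal to a family of test elements (Section~\ref{sec:duality}). To make a symmetric element $f$ nilpotent, the tests are taken from the kernel of a matrix representation $T_f$ that generates the coefficients of all powers of $f$ (Section~\ref{sec:rep}). To keep $x$ non-nilpotent, the tests must continue to involve pure powers of $x$. That both demands can be met again and again is the key proposition (Section~\ref{sec:key}), and it is the place where the symmetry of $f$ is used. Section~\ref{sec:construction} carries out the recursion.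

\section{Large fields}\label{sec:fields}

Let $F$ be any field, $R$ an $F$-algebra with $F$-linear involution, $x\in R$ and $y=x^*$. Let $t$ be a central indeterminate and put
\[
f_t=t(x+y)-t^2xy\in R[t].
\]
Since $x+y$ and $xy=xx^*$ are symmetric, the value $f_\lambda$ is symmetric for every $\lambda\in F$. The point of this family is the factorization
\begin{equation}\label{eq:factor}
(1-tx)(1-ty)=1-f_t
\end{equation}
in $R^1[t]$, where $R^1=F\oplus R$ is the algebra obtained by adjoining an identity.

\begin{lemma}\label{lem:vandermonde}
If $f_\lambda^n=0$ for $n+1$ distinct nonzero $\lambda\in F$, then $x^{2n}=0$.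
\end{lemma}

\begin{proof}
Write $f_t=t g_t$ with $g_t=x+y-txy$. Evaluation at $\lambda\in F$ is a homomorphism $R[t]\to R$, so the polynomial $g_t^n=\sum_{i=0}^n r_it^i$ takes the value $\lambda^{-n}f_\lambda^n=0$ at $n+1$ distinct points. The Vandermonde matrix of these points is invertible over $F$, hence all $r_i$ vanish, and $f_t^n=t^ng_t^n=0$ in $R[t]$. By~\eqref{eq:factor},
\[
(1-tx)\cdot(1-ty)\sum_{i<n}f_t^i=1-f_t^n=1 .
\]
In $R^1[[t]]$ the element $1-tx$ has the two-sided inverse $\sum_{i\ge0} t^ix^i$. Multiplying by it on the left, we see that $\sum_{i\ge 0} t^ix^i$ equals the polynomial $(1-ty)\sum_{i<n}f_t^i$, whose degree is at most $1+2(n-1)=2n-1$. The coefficient of $t^{2n}$ gives $x^{2n}=0$.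
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fields}, assuming Theorem~\ref{thm:main}]
(b) The field has at least $n+1$ nonzero elements $\lambda$, and $f_\lambda^n=0$ for each of them. Apply Lemma~\ref{lem:vandermonde}.

(a) Let $F$ be uncountable, let all symmetric elements of $R$ be nilpotent, and let $x\in R$. The uncountable set $F\setminus\{0\}$ is the union of the sets $\{\lambda\ne0: f_\lambda^n=0\}$, $n\ge1$, so one of these sets is infinite, and Lemma~\ref{lem:vandermonde} gives $x^{2n}=0$. Thus (ii) implies (i).

Conversely, let $F$ be countable. If $F$ is infinite, Theorem~\ref{thm:main} gives an algebra violating (i). If $F$ is finite, its algebraic closure $\bar F$ is countable and infinite; the algebra given by Theorem~\ref{thm:main} over $\bar F$ is an $F$-algebra with $F$-linear involution and violates (i).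
\end{proof}

Lemma~\ref{lem:vandermonde} describes any counterexample: if $x$ is not nilpotent, then for each $n$ at most $n$ of the elements $f_\lambda$, $\lambda\neq0$, satisfy $f_\lambda^n=0$. So the symmetric elements cannot be made nilpotent by families. They have to be treated one at a time, with growing exponents, and this is what a countable field permits.

\section{Ideals defined by test elements}\label{sec:duality}

From now on $F$ is a countable infinite field. Let $A=F\langle x,y\rangle$ be the free unital algebra, with the words in the letters $x,y$ as basis, and let $A^+$ be the span of the nonempty words. The length of a word $u$ is $|u|$, the degree of $a\in A$ is the largest length of a word occurring in $a$, and $\varepsilon(a)$ is the constant term of $a$. Let $*$ be the $F$-linear antiautomorphism of $A$ with $x^*=y$ and $y^*=x$: it reverses a word and exchanges the two letters, so it permutes the words and has period $2$. For $\Psi\subseteq A^+$ we write $\operatorname{Alg}(\Psi)$ for the subalgebra without identity generated by $\Psi$, and for a subalgebra $P$ we write $P^2\subseteq P$ for the span of the products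 of two elements of $P$.

We look for a $*$-stable ideal $I\subseteq A^+$ that contains a power of every symmetric element of $A^+$ and no power of $x$. If one generates $I$ by powers of symmetric elements, the first condition is free and the second is hard to control. We do the opposite and prescribe linear functionals that vanish on $I$.

Let $\langle\ ,\ \rangle$ be the bilinear form on $A$ for which the words are an orthonormal basis. Since $*$ permutes the words, $\langle a^*,q^*\rangle=\langle a,q\rangle$. For a subset $\Psi\subseteq A^+$, whose elements we call \emph{tests}, put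
\[
I(\Psi)=\{a\in A^+ : \langle gah,\psi\rangle=0 \text{ for all } g,h\in A,\ \psi\in\Psi\}.
\]
This is an ideal of $A$, the largest one contained in $A^+$ and orthogonal to $\Psi$. If $\Psi^*=\Psi$, then $I(\Psi)^*=I(\Psi)$, because $\langle ga^*h,\psi\rangle=\langle h^*ag^*,\psi^*\rangle$.

Two tools describe what the tests see. The first is the unital homomorphism
\[
\pi:A\to F[b],\qquad x\mapsto b,\quad y\mapsto 0 ,
\]
which keeps the pure powers of $x$: the number $\langle x^M,\psi\rangle$ is the coefficient of $b^M$ in $\pi(\psi)$. The second is the pair of operators adjoint to multiplication by a letter $\ell$. Let $\partial_\ell$ delete the first letter of a word if it equals $\ell$ and send the word to $0$ otherwise (in particular $\partial_\ell 1=0$), and let $\partial'_\ell$ do the same with the last letter. Then $\langle \ell a,q\rangle=\langle a,\partial_\ell q\rangle$ and $\langle a\ell,q\rangle=\langle a,\partial'_\ell q\rangle$, and for $u,v\in A$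
\begin{equation}\label{eq:leibniz}
\partial_\ell(uv)=\partial_\ell(u)v+\varepsilon(u)\partial_\ell(v),\qquad
\partial'_\ell(uv)=u\,\partial'_\ell(v)+\varepsilon(v)\partial'_\ell(u).
\end{equation}
Both sides are bilinear, and for words the first rule holds because $\varepsilon(u)=0$ when $u$ is nonempty, while $\partial_\ell(u)=0$ and $\varepsilon(u)=1$ when $u$ is empty; the second rule is the mirror image.

\begin{example}\label{ex:toy}
Let us kill the single symmetric element $f=x+y$. Put $d=x-y$ and take as tests the elements $\pm d^M$, $M\ge1$; this set $\Psi$ is $*$-stable since $d^*=-d$. Each $\partial_\ell$ and $\partial'_\ell$ sends $d^M$ to $\pm d^{M-1}$. So for words $g,h$ the number $\langle gfh,d^M\rangle$ is $0$ or $\pm\langle f,d^{M'}\rangle$ for some $M'\ge 0$, and this vanishes: for $M'=1$ it is $1-1$, and otherwise the degrees differ. Hence $f\in I(\Psi)$. On the other hand $\langle x^M,d^M\rangle=1$, so no nonzero polynomial in $x$ lies in $I(\Psi)$. The quotient $A^+/I(\Psi)$ is $xF[x]$ with $x^*=-x$.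

These tests leave no room for the next symmetric element $xy$. Indeed, let $J$ be an ideal of $A$ orthogonal to all powers of $xy$ and let $q=\sum_{j\ge1}c_jd^j\in J$. Since $\langle (xy)^m,d^{2m}\rangle=(-1)^m$, pairing $(xy)^m$ with $q$ gives $c_{2m}=0$, and pairing it with $dq\in J$ gives $c_{2m-1}=0$. Thus $J\cap\operatorname{Alg}(d)=0$.
\end{example}

What made the first half of the example work is that $d$ lies in an ideal orthogonal to the powers of $f$, namely the kernel of the homomorphism $x,y\mapsto\lambda$, and that stripping letters from the ends of a long product of $d$'s leaves factors $d$ in the middle. This mechanism is general.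

\begin{lemma}\label{lem:strip}
Let $f\in A^+$, let $J$ be an ideal of $A$ with $\langle f^m,J\rangle=0$ for all $m\ge1$, and let $\Psi\subseteq A^+\cap J$ be a subspace whose elements have degree at most $\delta$. Then $\langle gf^Nh,\psi\rangle=0$ for all $g,h\in A$, all $\psi\in\operatorname{Alg}(\Psi)$ and all $N>2\delta$.
\end{lemma}

\begin{proof}
Let $\Theta$ be the span of the words of length at most $\delta$; it contains $1$ and $\Psi$ and is stable under all $\partial_\ell,\partial'_\ell$. Let $\Psi^t$ be the span of the products of $t$ elements of $\Psi$, with $\Psi^0=F$, and put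
\[
Z=\sum_{t\ge0}\Theta\,\Psi^t\,\Theta .
\]
Then $\operatorname{Alg}(\Psi)\subseteq Z$ because $1\in\Theta$. We claim that $Z$ is stable under all $\partial_\ell$ and $\partial'_\ell$. The summand $\Theta\Theta$ is the span of the words of length at most $2\delta$, which is stable. For $t\ge1$, $\theta,\theta'\in\Theta$ and $\psi_i\in\Psi$, two applications of~\eqref{eq:leibniz} together with $\varepsilon(\psi_1)=\varepsilon(\psi_t)=0$ give
\begin{align*}
\partial_\ell(\theta\psi_1\cdots\psi_t\theta')&=\partial_\ell(\theta)\,\psi_1\cdots\psi_t\,\theta'+\varepsilon(\theta)\,\partial_\ell(\psi_1)\,\psi_2\cdots\psi_t\,\theta',\\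
\partial'_\ell(\theta\psi_1\cdots\psi_t\theta')&=\theta\,\psi_1\cdots\psi_t\,\partial'_\ell(\theta')+\varepsilon(\theta')\,\theta\,\psi_1\cdots\psi_{t-1}\,\partial'_\ell(\psi_t),
\end{align*}
and both right sides lie in $\Theta\Psi^t\Theta+\Theta\Psi^{t-1}\Theta$. This proves the claim.

By linearity let $g,h$ be words. Moving their letters to the other side of the form one at a time, we get $\langle gf^Nh,\psi\rangle=\langle f^N,q\rangle$ with $q\in Z$. Now $f^N$ is orthogonal to $\Theta\Theta$, because all words in $f^N$ have length at least $N>2\delta$, and it is orthogonal to $\Theta\Psi^t\Theta$ for $t\ge1$, because this space lies in the ideal $J$. So $\langle f^N,q\rangle=0$.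
\end{proof}

The lemma requires the generators to have bounded degree, whereas tests that detect all powers of $x$ must have unbounded degree. Both needs are met by a decreasing chain of finitely generated subalgebras. Since $F$ is countable, so is $A$, and we fix an enumeration $f_1,f_2,\dots$ of the nonzero symmetric elements of $A^+$. This is the only use of countability.

\begin{proposition}\label{prop:reduction}
Let $\Psi_0,\Psi_1,\dots$ be finite-dimensional subspaces of $A^+$ and $J_1,J_2,\dots$ ideals of $A$ such that
\begin{itemize}
\item[(R1)] $\Psi_k^*=\Psi_k$ and $\pi(\Psi_k)\ne0$ for $k\ge0$;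
\item[(R2)] $\Psi_k\subseteq\operatorname{Alg}(\Psi_{k-1})^2$ for $k\ge1$;
\item[(R3)] $\Psi_k\subseteq J_k$ and $\langle f_k^m,J_k\rangle=0$ for $k,m\ge1$.
\end{itemize}
Put $I=I\bigl(\bigcup_k\Psi_k\bigr)$. Then $R=A^+/I$ has the properties stated in Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
By (R1), $I^*=I$, so $*$ induces an $F$-linear antiautomorphism of $R$ with $**=\mathrm{id}$, and $R$ is generated by the images of $x$ and $y=x^*$.

\emph{The element $x$ is not nilpotent in $R$.} By (R2) and induction on $k$, every word occurring in an element of $\operatorname{Alg}(\Psi_k)$ has length at least $2^k$. Given $N$, choose $k$ with $2^k\ge N$ and $\psi\in\Psi_k$ with $\pi(\psi)\ne0$. Some coefficient $\langle x^M,\psi\rangle$ of $\pi(\psi)$ is nonzero; then $x^M$ occurs in $\psi$, so $M\ge N$, and $x^M\notin I$. As $I$ is an ideal, $x^N\notin I$.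

\emph{Each $f_k$ is nilpotent modulo $I$.} Let $\delta$ bound the degrees of the elements of $\Psi_0,\dots,\Psi_k$, let $N>2\delta$, and let $g,h\in A$ and $\psi\in\Psi_j$. If $j<k$, then all words in $gf_k^Nh$ are longer than $\deg\psi$, so $\langle gf_k^Nh,\psi\rangle=0$. If $j\ge k$, then $\psi\in\operatorname{Alg}(\Psi_k)$, because (R2) makes the algebras $\operatorname{Alg}(\Psi_i)$ decrease, and Lemma~\ref{lem:strip} applies by (R3). Hence $f_k^N\in I$.

\emph{Each symmetric element of $R$ is nilpotent.} A symmetric $\rho\in R$ need not be known to have a symmetric lift, but its square has one: if $a\in A^+$ is any lift of $\rho$, then $\rho^2=\rho\rho^*$ is the image of the symmetric element $aa^*$, which is $0$ or some $f_k$. So $\rho^2$ is nilpotent, and so is $\rho$.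

Finally, $*$ is not the identity map on $R$, since $x$ is not nilpotent and hence not symmetric; and $R$ has no identity element, since it would be symmetric and not nilpotent.
\end{proof}

Two tasks remain. We need, for each $f$, a large ideal orthogonal to the powers of $f$. And we need to choose $\Psi_k$ so that $\operatorname{Alg}(\Psi_k)$ meets the next ideal in elements not killed by $\pi$, whatever $f_{k+1}$ is; the second half of Example~\ref{ex:toy} shows that this can fail.

\section{Path realizations and the representation $T_f$}\label{sec:rep}

The powers of $f$ are collected in the series $(1-\lambda f)^{-1}=\sum_m\lambda^mf^m$. If $f$ is written as a sum over the paths in a graph from an initial to a terminal node, then gluing the two nodes yields a graph whose closed walks produce this series. The weighted adjacency matrices of the glued graph define the representation we need. The same device, applied to a second element $E$, will measure how ``economically'' $E$ can be written.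

\subsection*{Path realizations}

A \emph{path realization of size $n\ge1$} of $E\in A^+$ is a strictly upper triangular matrix $N$, with rows and columns indexed by $0,1,\dots,n$ and entries in $Fx+Fy$, such that
\[
E=\bigl[(1-N)^{-1}\bigr]_{0,n}=\sum_{0=i_0<i_1<\dots<i_k=n}N_{i_0i_1}N_{i_1i_2}\cdots N_{i_{k-1}i_k}.
\]
We view $N$ as a graph on the nodes $0,\dots,n$ with an edge $i\to j$ labeled $N_{ij}$; then $E$ is the sum over all paths from $0$ to $n$ of the products of the labels. In particular $\deg E\le n$. We use three facts.
\begin{itemize}
\item[(P1)] A linear form $\alpha x+\alpha' y$ has a realization of size $1$, consisting of one edge.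
\item[(P2)] If $E,E'$ have realizations of sizes $n,n'$, then $EE'$ has one of size $n+n'$. Identify the last node of the first graph with the first node of the second; every path from $0$ to $n+n'$ passes through the common node.
\item[(P3)] Every $f=\sum_{u\in U}f_uu\in A^+$, where $U$ is a finite set of words and all $f_u\ne0$, has the following \emph{standard realization}, of size $1+\sum_{u\in U}(|u|-1)$. The nodes are $0$, the pairs $(u,i)$ with $u\in U$ and $1\le i\le|u|-1$, and a last node $\infty$. A word $u=u_1\cdots u_m\in U$ with $m\ge2$ contributes the edges $0\to(u,1)$ labeled $f_uu_1$, $(u,i)\to(u,i+1)$ labeled $u_{i+1}$, and $(u,m-1)\to\infty$ labeled $u_m$. The edge $0\to\infty$ is labeled $f_xx+f_yy$, where $f_u=0$ for $u\notin U$. Listing the nodes $(u,i)$ by increasing $i$ makes the matrix strictly upper triangular.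
\end{itemize}

Let $N$ be a realization of $E$ of size $n$ and let $s$ be a central indeterminate. To \emph{close} $N$ with $s$, redirect every edge $i\to n$ to the node $0$ and multiply its label by $s$. In matrix terms, let $N'$ be the restriction of $N$ to the nodes $0,\dots,n-1$, let $c=(N_{in})_{0\le i<n}$ be the last column, let $e_0$ be the first standard basis column, and put
\[
\tilde N=N'+s\,c\,e_0^{t}=x\,\xi_x+y\,\xi_y,\qquad \xi_x,\xi_y\in\operatorname{Mat}_n(F[s]).
\]

\begin{lemma}\label{lem:closing}
Let $C$ be a commutative unital $F$-algebra and $\varphi:A\to\operatorname{Mat}_D(C)$ a unital homomorphism. Then in $C[s]$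
\[
\det\bigl(1_{nD}-\xi_x\otimes\varphi(x)-\xi_y\otimes\varphi(y)\bigr)=\det\bigl(1_D-s\varphi(E)\bigr).
\]
\end{lemma}

\begin{proof}
Put $v=(1-N')^{-1}c$. Splitting off the last edge of a path from $0$ to $n$ shows $v_0=E$. With $v'=(v_1,\dots,v_{n-1})^t$ we have in $\operatorname{Mat}_n(A[s])$
\[
1-\tilde N=(1-N')(1-s\,v\,e_0^t)=(1-N')\begin{pmatrix}1-sE&0\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-sv'&1\end{pmatrix}.
\]
Apply $\varphi$ to each entry; this is a ring homomorphism $\operatorname{Mat}_n(A[s])\to\operatorname{Mat}_{nD}(C[s])$. The left side becomes the matrix whose $(i,j)$ block is $\delta_{ij}1_D-(\xi_x)_{ij}\varphi(x)-(\xi_y)_{ij}\varphi(y)$, which is the matrix on the left of the lemma. The outer factors on the right become block triangular with identity blocks on the diagonal and have determinant $1$; the middle factor has determinant $\det(1_D-s\varphi(E))$.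
\end{proof}

\subsection*{The representation}

Let $0\ne f\in A^+$. Close the standard realization of $f$, of size $D$ say, with an indeterminate $\lambda$, and call the resulting matrices $T_x,T_y\in\operatorname{Mat}_D(F[\lambda])$. Let
\[
T=T_f:A\to\operatorname{Mat}_D(F[\lambda]),\qquad x\mapsto T_x,\quad y\mapsto T_y,
\]
be the unital homomorphism they define, and let $J_f=\ker T_f$, an ideal of $A$. In the closed graph every edge other than the loop at $0$ carries one letter and a nonzero weight in $F[\lambda]$, and this weight is the corresponding entry of $T_x$ or $T_y$; the loop gives $(T_\ell)_{00}=\lambda f_\ell$.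

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=2pt}]
\node[draw,circle] (a) at (0,0) {$0$};
\node[draw,circle] (b) at (1.5,0.9) {$1$};
\node[draw,circle] (c) at (1.5,-0.9) {$2$};
\node[draw,circle] (d) at (3,0) {$\infty$};
\draw[->] (a) -- node[above left] {$x$} (b);
\draw[->] (b) -- node[above right] {$x$} (d);
\draw[->] (a) -- node[below left] {$y$} (c);
\draw[->] (c) -- node[below right] {$y$} (d);
\node[draw,circle] (p) at (7.2,0) {$0$};
\node[draw,circle] (q) at (9.2,0) {$1$};
\node[draw,circle] (r) at (5.2,0) {$2$};
\draw[->] (p) to[bend left] node[above] {$x$} (q);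
\draw[->] (q) to[bend left] node[below] {$\lambda x$} (p);
\draw[->] (p) to[bend left] node[below] {$y$} (r);
\draw[->] (r) to[bend left] node[above] {$\lambda y$} (p);
\end{tikzpicture}
\caption{Left: the standard path realization of $f=x^2+y^2$, of size $3$. Right: its closing, in which the terminal node $\infty$ is glued to $0$ and the edges into it acquire the factor $\lambda$. The coefficients of $x$ and $y$ in the labels on the right are the entries of $T_x$ and $T_y$.}
\label{fig:closing}
\end{figure}

\begin{example}\label{ex:squares}
For $f=x+y$ we have $D=1$ and $T_x=T_y=\lambda$, the homomorphism behind Example~\ref{ex:toy}. For $f=x^2+y^2$ (Figure~\ref{fig:closing}) we have $D=3$ and, with matrix units $e_{ij}$,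
\[
T_x=e_{01}+\lambda e_{10},\qquad T_y=e_{02}+\lambda e_{20}.
\]
Then $T(x^2)=\lambda(e_{00}+e_{11})$ and $T(y^2)=\lambda(e_{00}+e_{22})$, so $T(x^3)=\lambda e_{01}+\lambda^2e_{10}$, $T(y^2x)=\lambda e_{01}$ and $T(xy^2)=\lambda^2e_{10}$. Hence $d_0=x^3-xy^2-y^2x$ lies in $J_f$, and $\pi(d_0)=b^3\ne0$.
\end{example}

The representation has three properties. The first is the one it was built for.

\begin{lemma}\label{lem:T1}
For $q\in A$ we have $T(q)_{00}=\sum_{m\ge0}\lambda^m\langle f^m,q\rangle$. In particular $\langle f^m,J_f\rangle=0$ for all $m$.
\end{lemma}

\begin{proof}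
Both sides are linear in $q$, so let $q=q_1\cdots q_k$ be a word. The entry $T(q)_{00}$ is the sum, over all walks $0=i_0\to i_1\to\dots\to i_k=0$ in the closed graph, of $\prod_j(T_{q_j})_{i_{j-1}i_j}$. Cut such a walk at its returns to $0$. Each piece runs once around the cycle of a word $u\in U$ (the loop at $0$ if $|u|=1$), reads $u$, and has weight $\lambda f_u$. So the walks with $m$ returns and nonzero weight correspond to the factorizations $q=u^{(1)}\cdots u^{(m)}$ with $u^{(i)}\in U$, and their total weight is $\lambda^m\sum\prod_i f_{u^{(i)}}=\lambda^m\langle f^m,q\rangle$. The sum over $m$ is finite because $m\le k$. If $T(q)=0$, all coefficients of the polynomial $T(q)_{00}$ vanish.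
\end{proof}

The second property is self-duality, and it needs $f=f^*$. Then $U^*=U$ and $f_{u^*}=f_u$, and reversing all edges while exchanging the letters maps the cycle of $u$ onto the cycle of $u^*$. The weights $f_u$ and $\lambda$ end up at the wrong ends of the cycle, and a diagonal rescaling repairs this.

\begin{lemma}\label{lem:T2}
Let $f=f^*$. There is an invertible matrix $Q$ over $F(\lambda)$ with $T(a^*)=Q\,T(a)^t\,Q^{-1}$ for all $a\in A$. In particular $J_f^*=J_f$.
\end{lemma}

\begin{proof}
Let $\sigma$ be the permutation of the nodes with $\sigma(0)=0$ and $\sigma(u,i)=(u^*,|u|-i)$; it has order at most $2$. Put $\gamma_0=1$ and $\gamma_{(u,i)}=\lambda/f_u$, and let $Q$ have the entries $Q_{\sigma(i),i}=\gamma_i$ and zeros elsewhere. For any matrix $M$ we have $(QM^tQ^{-1})_{\sigma(i),\sigma(j)}=\gamma_iM_{ji}\gamma_j^{-1}$. Both sides of the asserted identity are linear, unital and antimultiplicative in $a$, so it suffices to prove for letters $\ell$ that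
\begin{equation}\label{eq:dual}
(T_{\ell^*})_{\sigma(i),\sigma(j)}=\gamma_i\,(T_\ell)_{ji}\,\gamma_j^{-1}.
\end{equation}
For $i=j=0$ this says $\lambda f_{\ell^*}=\lambda f_\ell$. Let $u\in U$ with $m=|u|\ge2$, and note that $(u^*)_k=u_{m+1-k}^*$. We go through the edges $j\to i$ on the cycle of $u$.
\begin{itemize}
\item The edge $0\to(u,1)$ has letter $u_1$ and weight $f_u$; the right side of~\eqref{eq:dual} is $(\lambda/f_u)f_u=\lambda$. The edge $\sigma(i)\to\sigma(j)$ is $(u^*,m-1)\to0$, with letter $(u^*)_m=u_1^*$ and weight $\lambda$.
\item The edge $(u,m-1)\to0$ has letter $u_m$ and weight $\lambda$; the right side is $\lambda f_u/\lambda=f_u$. The edge $\sigma(i)\to\sigma(j)$ is $0\to(u^*,1)$, with letter $(u^*)_1=u_m^*$ and weight $f_{u^*}=f_u$.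
\item The edge $(u,k)\to(u,k+1)$ has letter $u_{k+1}$ and weight $1$; the right side is $1$. The edge $\sigma(i)\to\sigma(j)$ is $(u^*,m-k-1)\to(u^*,m-k)$, with letter $(u^*)_{m-k}=u_{k+1}^*$ and weight $1$.
\end{itemize}
Thus sending $j\to i$ to $\sigma(i)\to\sigma(j)$ maps edges with letter $\ell$ to edges with letter $\ell^*$. This map on pairs of nodes is its own inverse, so both sides of~\eqref{eq:dual} vanish when $j\to i$ is not an edge with letter $\ell$.
\end{proof}

The third property is a reciprocity between $f$ and $E$. It bounds the dependence on $\lambda$ of the characteristic polynomial of $T_f(E)$ by a quantity that depends on $E$ alone. This uniformity in $f$ is what allows us to prepare at stage $k$ for all later $f_j$.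

\begin{lemma}\label{lem:T3}
Let $E\in A^+$ have a path realization of size $n$, with closing $\xi_x,\xi_y\in\operatorname{Mat}_n(F[s])$, and let $f(\xi_x,\xi_y)$ be the image of $f$ under $x\mapsto\xi_x$, $y\mapsto\xi_y$. Then
\[
\det\bigl(1_D-sT_f(E)\bigr)=\det\bigl(1_n-\lambda f(\xi_x,\xi_y)\bigr).
\]
In particular this element of $F[\lambda,s]$ has degree at most $n$ in $\lambda$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:closing} for the realization of $E$, with $C=F[\lambda]$ and $\varphi=T$, identifies the left side with $\det(1-\xi_x\otimes T_x-\xi_y\otimes T_y)$. Lemma~\ref{lem:closing} for the standard realization of $f$, closed with $\lambda$, with $C=F[s]$ and $\varphi(x)=\xi_x$, $\varphi(y)=\xi_y$, identifies the right side with $\det(1-T_x\otimes\xi_x-T_y\otimes\xi_y)$. The two matrices are conjugate by the permutation matrix that interchanges the tensor factors. The last assertion holds because the entries of the $n\times n$ matrix $1_n-\lambda f(\xi_x,\xi_y)$ have degree at most $1$ in $\lambda$.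
\end{proof}

For $E=x+y$ and $n=1$ we have $\xi_x=\xi_y=s$, and the lemma reads
\begin{equation}\label{eq:base}
\det\bigl(1-s(T_x+T_y)\bigr)=1-\lambda f(s,s).
\end{equation}
For $f=x^2+y^2$ both sides equal $1-2\lambda s^2$.

\section{The key proposition}\label{sec:key}

For a nonzero subalgebra $P\subseteq F[b]$ let $\operatorname{Frac}P$ be the set of quotients $g/g'$ with $g,g'\in P$, $g'\ne0$. It is a subfield of $F(b)$ that contains $F$ (as $\alpha=\alpha g'/g'$) and $P$ (as $g=gg'/g'$). If $P$ is generated by a set $X$, then $\operatorname{Frac}P=F(X)$.

\begin{definition}\label{def:admissible}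
A finite-dimensional subspace $\Psi\subseteq A^+$ is \emph{admissible} if
\begin{itemize}
\item[(A1)] $\Psi^*=\Psi$;
\item[(A2)] $\pi(\Psi)\neq0$ and $\operatorname{Frac}\pi(\operatorname{Alg}(\Psi))=F(b)$;
\item[(A3)] there is $z\in\Psi$ with $\pi(z)\ne0$ and $\pi(z^*)=0$;
\item[(A4)] there is $E=E^*\in\Psi$ with a path realization of size $n$ such that $r=\deg\pi(E)\ge1$ and $n<2r$.
\end{itemize}
\end{definition}

The space $\Psi_0=Fx+Fy$ is admissible, with $z=x$, $E=x+y$ and $n=r=1$; here $\pi(\operatorname{Alg}(\Psi_0))=bF[b]$. In (A4) one always has $r\le\deg E\le n$, so the condition says that a pure power of $x$ in $E$ uses more than half of the available length.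

\begin{proposition}\label{prop:key}
Let $\Psi$ be admissible, $A'=\operatorname{Alg}(\Psi)$ and $0\ne f=f^*\in A^+$. Then there is $d_0\in A'$ with $T_f(d_0)=0$ and $\pi(d_0)\ne0$.
\end{proposition}

\subsection*{The idea, for $\Psi=\Psi_0$}
Let $K=F(\lambda)$. If the conclusion fails, then $\pi$ factors through $T=T_f$ on $A'$, and we shall see that this forces a composition factor of $T$ to be the character $a\mapsto\pi(a)(\beta)$ for some $\beta$ that is algebraic over $K$ and transcendental over $F$. Take $\Psi=\Psi_0$ and suppose for simplicity that $\beta\in K$, so $\beta=u/v$ with coprime $u,v\in F[\lambda]$, not both constant. The character is $x\mapsto\beta$, $y\mapsto0$. By self-duality the different character $x\mapsto0$, $y\mapsto\beta$ is a composition factor too. Both send $E=x+y$ to $\beta$, so by~\eqref{eq:base} the polynomial $(1-s\beta)^2$ divides $1-\lambda f(s,s)$ in $K[s]$. Clearing denominators by Gauss's lemma, $(v-su)^2$ divides $1-\lambda f(s,s)$ in $F[\lambda,s]$. But $(v-su)^2$ has degree at least $2$ in $\lambda$ and $1-\lambda f(s,s)$ has degree at most $1$. In general $1-s\beta$ is replaced by the norm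 of $1-s\,\pi(E)(\beta)$ from $K(\beta)$ to $K$, the polynomial $v-su$ by a resultant, and the inequality $2>1$ by $2r>n$.

\subsection*{Three lemmas}
The first lemma is the standard structure of irreducible matrix algebras, adapted to algebras without identity.

\begin{lemma}\label{lem:simple}
Let $W\neq0$ be a finite-dimensional vector space over a field $K$, and let $B\subseteq\operatorname{End}_K(W)$ be a nonzero $K$-subalgebra leaving no subspace other than $0$ and $W$ invariant. Then $B$ contains $1_W$ and has no ideals other than $0$ and $B$.
\end{lemma}

\begin{proof}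
The unital algebra $B^1=K1_W+B$ is finite-dimensional and has the faithful simple module $W$. By the density theorem, $B^1=\operatorname{End}_{\mathcal D}(W)$ for the division algebra $\mathcal D=\operatorname{End}_{B^1}(W)$. So $B^1$ is a matrix ring over a division ring, and it has no nonzero proper ideal. Since $B$ is a nonzero ideal of $B^1$, we get $B=B^1$.
\end{proof}

The second lemma expresses that $F(\lambda)$ has only one variable over $F$: products of matrices over $F(\lambda)$ span $F$-spaces that grow linearly, not quadratically.

\begin{lemma}\label{lem:growth}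
Let $w,t\in\operatorname{Mat}_h(F(\lambda))$. For large $m$ the family of matrices $w^it^j$ with $0\le i\le m$, $1\le j\le m$ is linearly dependent over $F$.
\end{lemma}

\begin{proof}
Choose $0\ne q\in F[\lambda]$ such that $qw$ and $qt$ have polynomial entries, and let $\kappa$ bound the degrees of $q$ and of these entries. Then $q^{2m}w^it^j=q^{2m-i-j}(qw)^i(qt)^j$ has polynomial entries of degree at most $2m\kappa$. These $m(m+1)$ matrices lie in an $F$-space of dimension $h^2(2m\kappa+1)$, which is less than $m(m+1)$ for large $m$. Cancel $q^{2m}$ from a linear relation among them.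
\end{proof}

The third lemma is the degree count. Geometrically, $\lambda$ and $\beta$ are tied by a plane curve $\Gamma(\lambda,b)=0$; for a generic value of $s$ the equation $p(b)=1/s$ has $r$ solutions $b_j$, and each of them contributes at least one root $\lambda$ to the norm of $1-sp(\beta)$. We recall the two tools.

\emph{Resultants.} Let $\Lambda$ be a commutative domain inside an algebraically closed field $\Omega$, and let $G,H\in\Lambda[b]$ factor over $\Omega$ as $G=a_0\prod_{i=1}^h(b-\beta_i)$ and $H=c_0\prod_{j=1}^r(b-b_j)$ with $a_0c_0\ne0$ and $h,r\ge1$. The resultant $\operatorname{Res}(G,H)$ is the determinant of the Sylvester matrix, hence lies in $\Lambda$, and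
\[
\operatorname{Res}(G,H)=a_0^{\,r}\prod_{i=1}^hH(\beta_i)=(-1)^{hr}c_0^{\,h}\prod_{j=1}^rG(b_j).
\]

\emph{Gauss's lemma.} A polynomial with coefficients in $F[\lambda]$ is \emph{primitive} if its coefficients have no common nonconstant factor. Products of primitive polynomials are primitive, and if a primitive $\Phi\in F[\lambda][s]$ divides $\Delta\in F[\lambda][s]$ in $F(\lambda)[s]$, then it divides $\Delta$ in $F[\lambda][s]$.

\begin{lemma}\label{lem:degree}
Let $\beta$ be algebraic over $K=F(\lambda)$ and transcendental over $F$, and let $\beta_1,\dots,\beta_h$ be the roots of its minimal polynomial over $K$, listed with multiplicity. Let $p\in F[b]$ have degree $r\ge1$ and put $M(s)=\prod_{i=1}^h\bigl(1-s\,p(\beta_i)\bigr)$. Then $M\in K[s]$, and every nonzero $\Delta\in F[\lambda,s]$ that is divisible by $M^2$ in $K[s]$ has degree at least $2r$ in $\lambda$.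
\end{lemma}

\begin{proof}
Multiply the minimal polynomial of $\beta$ by a suitable $a_0\in F[\lambda]$ to obtain a primitive polynomial $\Gamma(\lambda,b)=a_0\prod_i(b-\beta_i)\in F[\lambda][b]$. Its degree $\epsilon$ in $\lambda$ is at least $1$, since otherwise $\beta$ would be algebraic over $F$. Let $\Omega$ be an algebraic closure of $F(\lambda,s)$ containing the $\beta_i$, let $\Omega_0\subseteq\Omega$ be the algebraic closure of $F(s)$, let $c$ be the leading coefficient of $p$, and let $b_1,\dots,b_r\in\Omega_0$ be the roots of $1-sp(b)$. Each $b_j$ is transcendental over $F$, because $p(b_j)=1/s$ is. Put $\Phi=\operatorname{Res}_b(\Gamma,1-sp(b))\in F[\lambda,s]$. The two product formulas give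
\begin{equation}\label{eq:res}
\Phi=a_0^{\,r}M(s)=\pm(sc)^h\prod_{j=1}^r\Gamma(\lambda,b_j).
\end{equation}
The first equation shows $M\in K[s]$ and that $\Phi^2$ divides $\Delta$ in $K[s]$. As $\lambda$ is transcendental over $\Omega_0$, the second expression computes $\Phi$ as a polynomial in $\Omega_0[\lambda]$.

\emph{The degree of $\Phi$ in $\lambda$ is $r\epsilon\ge r$.} The coefficient of $\lambda^\epsilon$ in $\Gamma(\lambda,b_j)$ is a nonzero polynomial over $F$ evaluated at the transcendental element $b_j$, so it is nonzero.

\emph{$\Phi$ is primitive as a polynomial in $s$.} Otherwise its coefficients have a common root $\lambda_0\in\Omega_0$ algebraic over $F$, and~\eqref{eq:res} gives $\Gamma(\lambda_0,b_j)=0$ for some $j$. Since $b_j$ is transcendental over $F(\lambda_0)$, all coefficients of $\Gamma$ as a polynomial in $b$ vanish at $\lambda_0$. They are then divisible by the minimal polynomial of $\lambda_0$ over $F$, which contradicts the primitivity of $\Gamma$.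

By Gauss's lemma $\Phi^2$ is primitive and divides $\Delta$ in $F[\lambda,s]$. Degrees in $\lambda$ add under multiplication and $\Delta\ne0$, so $\deg_\lambda\Delta\ge2r$.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:key}}

\begin{proof}
Suppose that every $a\in A'$ with $T(a)=0$ satisfies $\pi(a)=0$. Let $K=F(\lambda)$, let $z,E,n,r$ be as in Definition~\ref{def:admissible}, and put $p=\pi(E)$. We work over $K$ itself and not over its algebraic closure; in this way the conjugates of $\beta$, with their multiplicities in the inseparable case, will be accounted for by a single composition factor.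

\emph{Step 1: $\pi$ factors through one composition factor.} Let $0=V_0\subset V_1\subset\dots\subset V_m=K^D$ be a maximal chain of $K$-subspaces invariant under $T(A')$, and let $\rho_i$ be the representation of $A'$ on $V_i/V_{i-1}$. Each $\rho_i$ is irreducible, in the sense that there are no invariant subspaces other than $0$ and the whole space. Suppose that for every $i$ there is $a_i\in\ker\rho_i$ with $\pi(a_i)\ne0$. Then $T(a_i)V_i\subseteq V_{i-1}$, so $T(a_1a_2\cdots a_m)=0$, whereas $\pi(a_1\cdots a_m)\ne0$ because $F[b]$ is a domain. This contradicts our assumption. So there is an index $i_0$ such that $\rho=\rho_{i_0}$ satisfies $\ker\rho\subseteq\ker\pi$, and $\pi|_{A'}=\bar\pi\circ\rho$ for a homomorphism of $F$-algebras $\bar\pi:\rho(A')\to F[b]$. Let $W=V_{i_0}/V_{i_0-1}$ and let $B\subseteq\operatorname{End}_K(W)$ be the $K$-span of $\rho(A')$. Since $\pi(A')\ne0$, we have $B\ne0$, and Lemma~\ref{lem:simple} applies to $B$.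

\emph{Step 2: $\bar\pi$ is injective.} Suppose $\ker\bar\pi\ne0$. It is an ideal of $\rho(A')$, so its $K$-span is a nonzero ideal of $B$ and therefore contains $1_W$, say $1_W=\sum_{i=1}^k\kappa_iw_i$ with $\kappa_i\in K$ and $w_i\in\ker\bar\pi$. The polynomial $\det(\sum_i c_iw_i)\in K[c_1,\dots,c_k]$ takes the value $1$ at $(\kappa_i)$, so it is nonzero, and since $F$ is infinite it does not vanish at some point of $F^k$. This yields an invertible $w\in\ker\bar\pi$. (This is the only use of the infinitude of $F$.) Put $t=\rho(E)$, so $\bar\pi(t)=p$. By Lemma~\ref{lem:growth} there is a relation $\sum_{i\ge0,\,j\ge1}c_{ij}w^it^j=0$ with $c_{ij}\in F$ not all zero. Let $i_1$ be minimal with some $c_{i_1j}\ne0$. Multiplying by $w^{-i_1}$ on the left gives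
\[
\sum_{j\ge1}c_{i_1j}t^j+\sum_{i>i_1,\ j\ge1}c_{ij}w^{i-i_1}t^j=0,
\]
and all terms lie in $\rho(A')$ because $j\ge1$. Applying $\bar\pi$ kills the second sum and leaves $\sum_jc_{i_1j}p^j=0$. This is impossible, since $p$ is nonconstant and its powers have distinct degrees.

\emph{Step 3: $\rho$ is evaluation at a point.} By Step 2, $\rho(A')\cong\pi(A')$ is commutative, hence so is $B$. A commutative ring with identity and without nonzero proper ideals is a field. So $L=B$ is a finite field extension of $K$, and $W$, having no proper nonzero $L$-subspace, has dimension $1$ over $L$. The injective homomorphism $\iota=\bar\pi^{-1}:\pi(A')\to L$ extends to $\operatorname{Frac}\pi(A')$ by $g/g'\mapsto\iota(g)/\iota(g')$. This is well defined and a field embedding, because equality, sums and products of fractions are governed by identities inside $\pi(A')$; it extends $\iota$ since $g=gg'/g'$, and it is the identity on $F$ since $\alpha=\alpha g'/g'$ and $\iota$ is $F$-linear. By (A2) its domain is $F(b)$. Let $\beta\in L$ be the image of $b$. Then $\beta$ is transcendental over $F$, algebraic over $K$, and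
\[
\rho(a)=\pi(a)(\beta)\qquad(a\in A').
\]
It follows that $L$, being the $K$-span of the $\rho(a)$, equals $K[\beta]=K(\beta)$. Identify $W$ with $L$. Multiplication by $\beta$ on the $K$-space $K(\beta)$ has as minimal polynomial the minimal polynomial of $\beta$ over $K$, whose degree is $h=\dim_KL$; so this is also its characteristic polynomial. Triangularize multiplication by $\beta$ over an algebraic closure of $K$. The diagonal entries are the roots $\beta_1,\dots,\beta_h$ with multiplicity, and those of $\rho(E)=p(\beta)$ are the $p(\beta_i)$. Therefore
\[
\det\nolimits_K\bigl(1-s\rho(E)\bigr)=\prod_{i=1}^h\bigl(1-s\,p(\beta_i)\bigr)=M(s).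
\]

\emph{Step 4: a second composition factor.} Choose an invertible matrix $P$ over $K$, adapted to the chain $(V_i)$, such that $P^{-1}T(a)P$ is block upper triangular with diagonal blocks $\rho_1(a),\dots,\rho_m(a)$ for all $a\in A'$. By (A1), $A'$ is $*$-stable, so $\rho_i^\vee(a)=\rho_i(a^*)^t$ defines a representation of $A'$. It is irreducible: if a subspace $U$ of columns is invariant under all $\rho_i(a^*)^t$, then $U^\perp=\{v:u^tv=0\text{ for all }u\in U\}$ is invariant under all $\rho_i(a^*)$, so $U^\perp$ is $0$ or everything. By Lemma~\ref{lem:T2}, $T(a)=QT(a^*)^tQ^{-1}$, so with $P_1=Q(P^t)^{-1}$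
\[
P_1^{-1}T(a)P_1=\bigl(P^{-1}T(a^*)P\bigr)^t ,
\]
which is block lower triangular with diagonal blocks $\rho_i^\vee(a)$. Thus $K^D$, as a module over the unital algebra spanned by $1$ and $T(A')$ over $K$, has a second composition series, with factors $\rho_1^\vee,\dots,\rho_m^\vee$. The Jordan--H\"older theorem states that two composition series of a module have the same factors up to isomorphism and order. Hence $\rho^\vee\cong\rho_{j_0}$ for some $j_0$. We have $j_0\ne i_0$ by (A3): on one hand $\rho(z)=\pi(z)(\beta)\ne0$, as $\beta$ is transcendental over $F$; on the other hand $\rho^\vee(z)=\rho(z^*)^t=0$, as $\pi(z^*)=0$. Since $E=E^*$, we have $\rho^\vee(E)=\rho(E)^t$, so $\det(1-s\rho_{j_0}(E))=M(s)$ as well.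

\emph{Step 5: the contradiction.} Put $\Delta=\det(1-sT(E))\in F[\lambda,s]$; it is nonzero, being $1$ at $s=0$. In the factorization $\Delta=\prod_i\det(1-s\rho_i(E))$ in $K[s]$ the factors with $i=i_0$ and $i=j_0$ both equal $M$. So $M^2$ divides $\Delta$ in $K[s]$, and Lemma~\ref{lem:degree} gives $\deg_\lambda\Delta\ge2r$. Lemma~\ref{lem:T3} gives $\deg_\lambda\Delta\le n$. Thus $2r\le n$, contradicting (A4).
\end{proof}

\begin{remark}\label{rem:hyp}
The symmetry of $f$ and each of (A2), (A3), (A4) is needed. In each case below the remaining hypotheses hold and the conclusion fails.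

\emph{Symmetry of $f$.} For $f=x$ we have $D=1$, $T_x=\lambda$, $T_y=0$, so $\ker T_f=\ker\pi$, even for $\Psi=\Psi_0$. Without the second factor the proof yields only $r\le n$, which is always true.

\emph{(A3).} Let $d=x-y$, $\Psi=Fd+Fd^2$ and $f=xy$. Then (A1) and (A2) hold, and (A4) holds with $E=d^2$ and $n=r=2$. By Example~\ref{ex:toy} and Lemma~\ref{lem:T1}, $J_f\cap\operatorname{Alg}(\Psi)=0$.

\emph{(A2).} Let $\Psi=Fx^2+Fy^2$ and $f=x^2+y^2$. Then (A1) and (A3) hold, and (A4) holds with $E=x^2+y^2$, $n=3$, $r=2$. By Example~\ref{ex:squares}, $T$ is diagonal on $A'$, and its $(1,1)$ entry sends $x^2\mapsto\lambda$, $y^2\mapsto0$, which is $\pi$ followed by $b^2\mapsto\lambda$. So $T(a)=0$ implies $\pi(a)=0$ for $a\in A'$. The doubling is visible in $\det(1-sT(E))=(1-2s\lambda)(1-s\lambda)^2$, but the degree of $\pi(E)=b^2$ that counts is its degree in the generator $b^2$ of $\operatorname{Frac}\pi(A')$, which is $1$.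

\emph{(A4).} Let $f=x^2+y^2$, let $d_0$ be as in Example~\ref{ex:squares}, and put $u_k=x^{k-3}d_0+x^{2k-3}(xy^2+y^2x)$ for $k=3,4$. Then $\pi(u_k)=b^k$ and $\pi(u_k^*)=0$. Moreover $T(u_k)=T(x^{2k})=\lambda^k(e_{00}+e_{11})$, and so $T(u_k^*)=T(y^{2k})=\lambda^k(e_{00}+e_{22})$ because $J_f^*=J_f$. The span $\Psi$ of $u_3,u_4,u_3^*,u_4^*$ satisfies (A1)--(A3), the matrices $T(a)$ are diagonal, and $T(a)_{11}=\pi(a)(\lambda)$ for $a\in A'$. So again $T(a)=0$ implies $\pi(a)=0$. Here, for instance, $E=u_3+u_3^*$ has $r=3$ and degree $6$, which forces $n\ge2r$.
\end{remark}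

\section{The recursive construction}\label{sec:construction}

It remains to pass from one admissible space to the next. To lie in the ideal $J_{f_k}$, every element of $\Psi_k$ will contain a fixed symmetric factor $d\in J_{f_k}$ with $\pi(d)\ne0$. The space $d\,\Psi_{k-1}d$ inherits (A1) and (A3), and adding $d^2$ restores (A2). The delicate condition is (A4), because we have no control over the size of a realization of $d$. But the quantity $2r-n$ is additive under products, by (P2) and the additivity of degrees in $F[b]$, and it is positive for the element $E$ of the previous stage. So enough factors $E$, placed symmetrically around $d$, outweigh the cost of $d$.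

\begin{lemma}\label{lem:step}
Let $\Psi$ be admissible, $A'=\operatorname{Alg}(\Psi)$ and $0\ne f=f^*\in A^+$. Then there is an admissible $\Psi'\subseteq (A')^2\cap J_f$.
\end{lemma}

\begin{proof}
Let $z,E,n,r$ be the data of (A3) and (A4) for $\Psi$, and let $d_0\in A'\cap J_f$ with $\pi(d_0)\ne0$ be given by Proposition~\ref{prop:key}. By (A1) and Lemma~\ref{lem:T2}, also $d_0^*\in A'\cap J_f$. Put $d=d_0+d_0^*$ if $\pi(d_0^*)=0$, and $d=d_0d_0^*$ otherwise. In both cases $d=d^*\in A'\cap J_f$, and $\pi(d)\ne0$: it equals $\pi(d_0)$ in the first case and the product $\pi(d_0)\pi(d_0^*)$ of nonzero polynomials in the second. Let $n_d\ge1$ be the size of a path realization of $d$, which exists by (P3); choose an integer $\nu$ with $2\nu>n_d$, and put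
\[
E'=E^\nu dE^\nu,\qquad \Psi'=FE'+Fd^2+d\,\Psi\,d .
\]
This space is finite-dimensional. Each of its spanning elements is a product of at least two elements of $A'$, one of which is $d$, so $\Psi'\subseteq(A')^2\cap J_f$. We verify admissibility.

(A1) The elements $E'$ and $d^2$ are symmetric, and $(d\psi d)^*=d\psi^*d$ for $\psi\in\Psi$.

(A2) We have $\pi(d^2)\neq0$. For $\psi\in\Psi$ the quotient $\pi(d\psi d)/\pi(d^2)$ equals $\pi(\psi)$. So $\operatorname{Frac}\pi(\operatorname{Alg}(\Psi'))$ contains $F(\pi(\Psi))=\operatorname{Frac}\pi(A')=F(b)$.

(A3) For $z'=dzd$ we have $\pi(z')=\pi(d)^2\pi(z)\ne0$ and $\pi(z'^*)=\pi(d)^2\pi(z^*)=0$.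

(A4) The element $E'$ is symmetric, $r'=\deg\pi(E')=2\nu r+\deg\pi(d)\ge1$, and by (P2) it has a realization of size $n'=2\nu n+n_d$. Since $2r-n\ge1$,
\[
2r'-n'=2\nu(2r-n)+2\deg\pi(d)-n_d\ge2\nu-n_d>0. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Start from the admissible space $\Psi_0=Fx+Fy$. Given an admissible $\Psi_{k-1}$, let $\Psi_k$ be the admissible space provided by Lemma~\ref{lem:step} for $\Psi=\Psi_{k-1}$ and $f=f_k$, and put $J_k=J_{f_k}$. Condition (R1) of Proposition~\ref{prop:reduction} is contained in (A1) and (A2). Condition (R2) and the inclusion $\Psi_k\subseteq J_k$ hold by Lemma~\ref{lem:step}, and $\langle f_k^m,J_k\rangle=0$ by Lemma~\ref{lem:T1}. By Proposition~\ref{prop:reduction}, the algebra $R=A^+/I\bigl(\bigcup_k\Psi_k\bigr)$ has an $F$-linear involution, is generated by $x$ and $x^*$, all its symmetric elements are nilpotent, and $x$ is not nilpotent.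
\end{proof}

\begin{thebibliography}{9}

\bibitem{traces}
\emph{Rings with involution in which every trace is nilpotent or regular},
\texttt{https://\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak A101145E9079D7AEFEE38574630637E9/\allowbreak S0008414X00048689a.pdf/\allowbreak rings\_\allowbreak with\_\allowbreak involution\_\allowbreak in\_\allowbreak which\_\allowbreak every\_\allowbreak trace\_\allowbreak is\_\allowbreak nilpotent\_\allowbreak or\_\allowbreak regular.pdf}

\end{thebibliography}
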